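\title{Smooth locally algebraically integrable ovaloids in odd dimensions are ellipsoids}

\begin{abstract}
A hyperplane cuts a segment off a convex body, and the volume of this segment is a function of the coefficients of the hyperplane. We prove that for a convex body with $C^\infty$ boundary in $\mathbb{R}^n$, $n\ge 3$ odd, this function is locally algebraic only if the body is an ellipsoid. If the boundary is algebraic, it is enough that the volume be algebraic near one cutting hyperplane. The derivative of the volume is a period over a vanishing cycle in a complex hyperplane section. Algebraicity and the Picard--Lefschetz formula make the monodromy orbit of this cycle isotropic, and Deligne's semisimplicity theorem then makes the cycle null-homologous in the compactified section. So the cycle can be pushed to infinity, where parallel sections never degenerate, and the volume is a polynomial in the offset of the hyperplane. A theorem of Koldobsky, Merkurjev and Yaskin, which we reprove, concludes the argument.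
\end{abstract}

\section{Volumes cut off by hyperplanes}\label{sec:intro}

Let $K\subset\mathbb{R}^n$ be a convex body, that is, a compact convex set with nonempty interior. Its boundary $S=\partial K$ is called an \emph{ovaloid}. The ovaloid is \emph{smooth} if it is a $C^\infty$ hypersurface, and \emph{algebraic} if it lies in the zero set of a nonzero polynomial. For $a\in\mathbb{R}^n\setminus\{0\}$ and $c\in\mathbb{R}$ put
\[
V(a,c)=\operatorname{vol}\{x\in K: a\cdot x\le c\},\qquad \mu(a)=\min_{x\in K}a\cdot x,\qquad M(a)=\max_{x\in K}a\cdot x .
\]
The hyperplane $a\cdot x=c$ \emph{cuts} $S$ if it meets the interior of $K$, that is, if $(a,c)$ lies in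
\[
\Omega=\{(a,c)\in\mathbb{R}^n\times\mathbb{R}:\ a\ne0,\ \mu(a)<c<M(a)\}.
\]
Since $\mu$ and $M$ are continuous, $\Omega$ is open and homeomorphic to $(\mathbb{R}^n\setminus\{0\})\times(0,1)$; so it is connected for $n\ge2$. We ask for which bodies the volume $V$ of the segment is an algebraic function of the coefficients of the hyperplane.

The ovaloid $S$ is \emph{algebraically integrable} if there is a nonzero polynomial $F(V,a,c)$ with $F(V(a,c),a,c)=0$ for all $(a,c)\in\Omega$. It is \emph{locally algebraically integrable} if every point of $\Omega$ has a neighborhood in $\mathbb{R}^{n+1}$ on which such a relation holds, the polynomial being allowed to depend on the point. Three remarks remove ambiguities. The choice of the side of the hyperplane and of the pair $(a,c)$ representing it does not matter, because $V(\lambda a,\lambda c)=V(a,c)$ for $\lambda>0$ and $V(-a,-c)=\operatorname{vol}K-V(a,c)$. A complex polynomial relation between real quantities can be replaced by its real or imaginary part, whichever is nonzero, so we take all such relations real. Finally, for an invertible linear map $L$ and a vector $x_1$,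
\begin{equation}\label{eq:affine}
V_{LK+x_1}(a,c)=|\det L|\;V_K(L^{T}a,\ c-a\cdot x_1),
\end{equation}
so all these notions are affinely invariant.

\begin{example}[Ellipsoids in odd dimension]\label{ex:ellipsoid}
Let $K$ be the image of the unit ball under $x\mapsto Lx+x_1$, and let $q^*(a)=|L^Ta|^2$. Slicing the ball by parallel hyperplanes and using \eqref{eq:affine}, we get
\[
V(a,c)=C\int_{-1}^{s}(1-t^2)^{(n-1)/2}\,dt,\qquad s=\frac{c-a\cdot x_1}{\sqrt{q^*(a)}},
\]
with a constant $C>0$. If $n=2k+1$, then $V-\frac12\operatorname{vol}K=sR(s^2)$ with a polynomial $R$ of degree $k$. Hence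
\[
q^*(a)^{2k+1}\bigl(V-\tfrac12\operatorname{vol}K\bigr)^2=(c-a\cdot x_1)^2\bigl[q^*(a)^{k}R(s^2)\bigr]^2,
\]
and the bracket is a polynomial in $(a,c)$. So ellipsoids in odd dimension are algebraically integrable. For the unit ball in $\mathbb{R}^3$, the case of Archimedes, the relation reads $|a|^6(V-\frac{2\pi}3)^2=\pi^2c^2(|a|^2-\frac{c^2}3)^2$. Note that for fixed $a$ the volume is even a polynomial in $c$.
\end{example}

\begin{example}[The disk]\label{ex:disk}
For the unit disk in $\mathbb{R}^2$ the same formula gives $V=s\sqrt{1-s^2}+\arcsin s+\frac\pi2$ with $s=c/|a|$. A polynomial relation on an open set, restricted to a suitable fixed $a$, would make $\arcsin s$ algebraic in $s$, that is, $G(u,\sin u)=0$ for all $u$ with a nonzero polynomial $G$. Then $G(\cdot,\sin u_0)$ has the infinitely many roots $u_0+2\pi l$ for every $u_0$, so $G=0$. The disk is not locally algebraically integrable.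
\end{example}

\begin{example}[The cube]\label{ex:cube}
Let $K=[0,1]^n$ and $a_1\cdots a_n\neq0$. Integrating $\partial_1\cdots\partial_n$ of the function $x\mapsto(c-a\cdot x)_+^n$ over the cube gives
$n!\,a_1\cdots a_nV=\sum_{v\in\{0,1\}^n}(-1)^{v_1+\dots+v_n}(c-a\cdot v)_+^n$. So the product of the polynomials $n!\,a_1\cdots a_nV-\sum_{v\in T}(-1)^{v_1+\dots+v_n}(c-a\cdot v)^n$ over all sets $T$ of vertices vanishes on a dense subset of the graph of $V$, hence on all of it. The boundary of the cube is algebraic and algebraically integrable in every dimension.
\end{example}

The cube shows that a characterization of ellipsoids needs some hypothesis on $S$ beyond algebraicity, and the disk shows that the parity of $n$ matters. The article \cite{Principia} records that for even $n$ no smooth ovaloid in $\mathbb{R}^n$ is locally algebraically integrable (V.~A.~Vasil'ev), and that almost all algebraic ovaloids of degree $d\ge3$ in $\mathbb{R}^{2k+1}$, $k\ge1$, are not algebraically integrable. Together with Example~\ref{ex:ellipsoid} this suggests the following statement, which is Conjecture~2 of \cite{Principia}: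
\begin{quote}
\emph{Any irreducible smooth locally algebraically integrable ovaloid in $\mathbb{R}^{2k+1}$, $k\ge1$, is an ellipsoid.}
\end{quote}
We read ``irreducible'' as: $S$ lies in the zero set of a polynomial that is irreducible over $\mathbb{C}$. We prove the conjecture in a stronger form.

\begin{theorem}\label{thm:main}
Let $n=2k+1\ge3$ and let $K\subset\mathbb{R}^n$ be a convex body whose boundary $S$ is a $C^\infty$ hypersurface. The following are equivalent:
\begin{enumerate}
\item[(i)] $S$ is an ellipsoid;
\item[(ii)] $S$ is algebraically integrable;
\item[(iii)] $S$ is locally algebraically integrable;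
\item[(iv)] $S$ lies in the zero set of a nonzero polynomial, and there are \emph{one} point $(a_0,c_0)\in\Omega$ and a nonzero polynomial $F$ with $F(V(a,c),a,c)=0$ for all $(a,c)$ near $(a_0,c_0)$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:conj}
A smooth, algebraic, locally algebraically integrable ovaloid in $\mathbb{R}^{2k+1}$, $k\ge1$, is an ellipsoid. In particular the conjecture above is true.
\end{corollary}

Example~\ref{ex:ellipsoid} is (i)$\Rightarrow$(ii), and (ii)$\Rightarrow$(iii) holds by definition. The implication (iii)$\Rightarrow$(iv) is Proposition~\ref{prop:three-four}. The substance of the theorem is (iv)$\Rightarrow$(i), which already contains the corollary and occupies the rest of the paper.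

\begin{remark}
In (iv) the algebraicity of $S$ cannot be dropped. Deform a sphere near its north pole by a $C^2$-small smooth bump. The result is a smooth ovaloid; it is not an ellipsoid, since a quadric containing an open piece of the sphere is the sphere; and its volume function near a hyperplane that cuts a small cap off the south pole is that of the ball.
\end{remark}

\section{The sphere in $\mathbb{R}^3$ and the plan of the proof}\label{sec:plan}

It is easier to work with the \emph{section function}
\[
A(a,c)=\partial_cV(a,c)=|a|^{-1}\operatorname{vol}_{n-1}\bigl(K\cap\{a\cdot x=c\}\bigr),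
\]
because by Stokes' theorem it is an integral over the boundary $S\cap\{a\cdot x=c\}$ of the section, and this boundary is a cycle in a complex algebraic variety.

Take the unit sphere in $\mathbb{R}^3$ and the planes $x_3=c$, $-1<c<1$. The area of the section is $\int_{\delta_c}\eta$, where $\eta=\frac12(x_1\,dx_2-x_2\,dx_1)$ and $\delta_c$ is the circle $x_1^2+x_2^2=1-c^2$. In the coordinates $u=x_1+ix_2$, $v=x_1-ix_2$ of $\mathbb{C}^2$, the complex section is the affine conic $Y_c^\circ=\{uv=1-c^2\}$, and $\eta=(v\,du-u\,dv)/4i$. For $c\neq\pm1$ the function $u$ identifies $Y^\circ_c$ with $\mathbb{C}\setminus\{0\}$; from $u\,dv=-v\,du$ we get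
\[
\eta|_{Y_c^\circ}=\frac{1-c^2}{2i}\,\frac{du}{u},
\]
and $\delta_c$ is the circle $|u|=\sqrt{1-c^2}$. As $c\to\pm1$ the conic degenerates to a pair of lines and $\delta_c$ shrinks to the node: it is a \emph{vanishing cycle}. Three things happen.

First, the projective closure $Y_c=\{uv=(1-c^2)w^2\}$ is a Riemann sphere, so $\delta_c$ is null-homologous in $Y_c$, although not in $Y^\circ_c$. Second, for this reason $\delta_c$ is homologous in $Y_c^\circ$ to a loop close to a point at infinity, namely $\gamma_c=\{|u|=\varrho,\ v=(1-c^2)/u\}$ with $\varrho$ large, which encircles $(u:v:w)=(1:0:0)$. Third, the points at infinity of $Y_c$ do not depend on $c$, and near them nothing happens when $c$ passes through $\pm1$: the loop $\gamma_c$ is defined for every $c\in\mathbb{C}$. So $\int_{\gamma_c}\eta$ is an entire function of $c$, and in fact it equals $\pi(1-c^2)$.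

The second and third observations hold for the parallel sections of any algebraic hypersurface in a general direction. The first is special to the sphere, and the point of the proof is to deduce it from the algebraicity of $V$. Let $n=3$ for the moment, so that the compactified complex plane sections $Y_H$ are compact Riemann surfaces and the real section $\delta$ is a loop on $Y_H$. When $H$ turns once around a tangent plane at which $\delta$ vanishes, the surface undergoes a Dehn twist along $\delta$, which sends a class $z$ to $z\pm\langle z,\delta\rangle\delta$. If some loop $g$ in the space of nondegenerate planes carried $\delta$ to a class $g\delta$ meeting $\delta$ with nonzero intersection number, then repeated twisting would produce infinitely many branches of the analytic continuation of $A$. So the orbit of $\delta$ is isotropic. This alone does not force $\delta$ to bound: the group generated by one Dehn twist of a torus fixes $\delta\ne0$. But that action is not semisimple, while the monodromy of a smooth projective family over an algebraic base is semisimple by Deligne's theorem.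

The proof of (iv)$\Rightarrow$(i) follows this outline. Section~\ref{sec:real} uses smoothness, convexity and algebraicity of $S$ to complexify $S$ and to write $A$ as a period. Section~\ref{sec:complex} builds the family of compactified sections, and Section~\ref{sec:lefschetz} finds in it a simple degeneration whose vanishing cycle is the real section. Section~\ref{sec:bounds} shows that this cycle bounds, and Section~\ref{sec:polynomial} that $V$ is polynomial in $c$. Section~\ref{sec:kmy} deduces that $K$ is an ellipsoid.

From now on $n=2k+1\ge3$, the ovaloid $S$ is smooth, and $m=n-2$ is the dimension of its hyperplane sections; $m$ is odd. Homology has rational coefficients, and classes on manifolds are represented by smooth singular cycles when we integrate.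

\section{Analyticity, and the section function as a period}\label{sec:real}

\subsection*{Semialgebraic functions}
A subset of $\mathbb{R}^d$ is \emph{semialgebraic} if it is a finite union of sets $\{G=0,\ G_1>0,\dots,G_r>0\}$ with polynomials $G,G_i$, and a function is semialgebraic if its graph is. We use three standard facts. By the Tarski--Seidenberg theorem, projections of semialgebraic sets are semialgebraic; hence so is every set defined from semialgebraic data with quantifiers over $\mathbb{R}$, for instance a closure or a boundary. By cylindrical decomposition, given a semialgebraic set $W\subset\mathbb{R}^d$ and a real polynomial $G(u,y)$, $u\in\mathbb{R}$, $y\in\mathbb{R}^d$, the set $W$ is a finite disjoint union of connected semialgebraic cells, each open or nowhere dense, such that over each cell either $G(\cdot,y)\equiv0$ for all $y$, or the distinct real roots of $G(\cdot,y)$ are given by continuous semialgebraic functions $\xi_1<\dots<\xi_r$. Finally, a $C^\infty$ semialgebraic function on an open semialgebraic set is real analytic \cite[\S8.1]{BCR}.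

\begin{lemma}\label{lem:nash}
Let $W\subset\mathbb{R}^d$ be open and semialgebraic, and let $u:W\to\mathbb{R}$ be continuous with $G(u(y),y)=0$ for a nonzero polynomial $G$. Then $u$ is semialgebraic. If $u$ is $C^\infty$, it is real analytic.
\end{lemma}

\begin{proof}
Take a cylindrical decomposition of $W$ for $G$. The coefficients of $G$ as a polynomial in $u$ have no common zero set with nonempty interior, so over an open cell the second alternative holds. There the sets $\{u=\xi_i\}$ are closed, disjoint and cover a connected set, so $u$ equals one $\xi_i$. The open cells are dense in $W$ and $u$ is continuous, so the graph of $u$ is the closure in $W\times\mathbb{R}$ of a semialgebraic set. The last claim is the third fact above.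
\end{proof}

\begin{lemma}\label{lem:Vsmooth}
The function $V$ is $C^\infty$ on $\Omega$. If $S$ is a real analytic hypersurface, $V$ is real analytic on $\Omega$.
\end{lemma}

\begin{proof}
For an interior point $p$ of $K$ and $\theta\in S^{n-1}$ let $\rho(p,\theta)$ be the unique $r>0$ with $p+r\theta\in S$. A tangent hyperplane of $S$ supports $K$, so it contains no interior point; hence the ray from $p$ meets $S$ transversally, and by the implicit function theorem $\rho$ is as regular as $S$. Fix $(a_1,c_1)\in\Omega$ and an interior point $p_0$ with $a_1\cdot p_0=c_1$. The point $p(a,c)=p_0+|a|^{-2}(c-a\cdot p_0)\,a$ lies on the hyperplane $a\cdot x=c$ and is interior for $(a,c)$ near $(a_1,c_1)$. In polar coordinates centered at $p(a,c)$,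
\[
V(a,c)=\frac1n\int_{\{\theta\in S^{n-1}:\ a\cdot\theta\le0\}}\rho\bigl(p(a,c),\theta\bigr)^n\,d\theta .
\]
To fix the domain of integration, let $R_a$ be the reflection in the hyperplane orthogonal to $a/|a|+a_1/|a_1|$. It depends analytically on $a$ near $a_1$ and sends $a/|a|$ to $-a_1/|a_1|$, so the substitution $\theta=R_a\theta'$ turns the domain into the fixed compact hemisphere $\{a_1\cdot\theta'\ge0\}$. The integrand $\rho(p(a,c),R_a\theta')^n$ is $C^\infty$, respectively analytic, in $(a,c,\theta')$; in the second case it extends holomorphically in $(a,c)$ to a complex neighborhood independent of $\theta'$, by compactness. So the integral has the same regularity.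
\end{proof}

\begin{proposition}\label{prop:three-four}
Condition \textup{(iii)} of Theorem~\ref{thm:main} implies \textup{(iv)}.
\end{proposition}

\begin{proof}
We must show that $S$ is algebraic. The idea is that the supporting hyperplanes are the limits of cutting hyperplanes along which $V\to0$. By Lemma~\ref{lem:Vsmooth}, (iii) and Lemma~\ref{lem:nash} applied on small balls, $V$ is real analytic on $\Omega$. Let $F$ be the polynomial given by (iii) at some point. The analytic function $F(V(a,c),a,c)$ vanishes on an open set, hence on the connected set $\Omega$. Since $V>0$ on $\Omega$, we may divide $F$ by the highest power of the variable $V$ that divides it; then $G(a,c)=F(0,a,c)$ is a nonzero polynomial. As $c\downarrow\mu(a)$ the volume $V(a,c)$ decreases to the volume of a subset of a hyperplane, which is $0$. Hence $G(a,\mu(a))=0$ for all $a\ne0$, and $\mu$ is semialgebraic on $\mathbb{R}^n\setminus\{0\}$ by Lemma~\ref{lem:nash}. The body $K=\{x: a\cdot x\ge\mu(a)\text{ for all }a\ne0\}$ and its boundary $S$ are semialgebraic by Tarski--Seidenberg. Write $S$ as a finite union of nonempty sets $\{G_0=0,\ G_1>0,\dots\}$. None of them has $G_0\equiv0$, since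 it would then be open and $S$ has empty interior. The product of the polynomials $G_0$ vanishes on $S$.
\end{proof}

\subsection*{Consequences of (iv)}
For the rest of the paper we assume (iv), with its polynomial $F$.

\begin{lemma}\label{lem:setup}
\begin{enumerate}
\item[(a)] $S$ is a real analytic hypersurface and $V$ is real analytic on $\Omega$.
\item[(b)] There is a real polynomial $P$, irreducible over $\mathbb{C}$, that vanishes on $S$ and such that $\{x\in S: dP(x)\neq0\}$ is open and dense in $S$.
\item[(c)] $F(V(a,c),a,c)=0$ on all of $\Omega$. Writing $F=\sum_{j=0}^dF_j(a,c)V^j$ with $F_d\not\equiv0$, we have $d\ge1$.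
\item[(d)] The function $a_nA$ is algebraic over $\mathbb{R}(a,c)$: there is a nonzero polynomial $F^\sharp$ with $F^\sharp(a_nA(a,c),a,c)=0$ on $\Omega$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Locally $S$ is the graph of a $C^\infty$ function of $n-1$ of the coordinates on a ball, and this function satisfies a nonzero polynomial equation. Apply Lemmas~\ref{lem:nash} and~\ref{lem:Vsmooth}.

(b) Let $\mathfrak p\subset\mathbb{C}[x]$ be the ideal of polynomials vanishing on $S$; it is nonzero. Since $S$ is a connected analytic manifold (it is homeomorphic to a sphere), a product of analytic functions vanishes on $S$ only if a factor does, so $\mathfrak p$ is prime. Some $n-1$ of the coordinates map $S$ onto a set with nonempty interior, so they are algebraically independent modulo $\mathfrak p$. Thus $\mathbb{C}[x]/\mathfrak p$ has transcendence degree $n-1$, the prime $\mathfrak p$ has height one, and $\mathfrak p=(P)$ with $P$ irreducible. Complex conjugation of coefficients preserves $\mathfrak p$, so $\overline P=\kappa^2P$ with $|\kappa|=1$, and $\kappa P$ is real. Some $\partial_iP$ is nonzero and has smaller degree than $P$, so it is not in $\mathfrak p$,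 and its zero set in $S$ is nowhere dense.

(c) Use analyticity of $V$ and connectedness of $\Omega$. If $d=0$, the nonzero polynomial $F_0$ would vanish on $\Omega$.

(d) The analytic functions on $\Omega$ form an integral domain; let $\Psi$ be the minimal polynomial of $V$ over $\mathbb{R}(a,c)$ in its fraction field. Differentiating $\Psi(V)=0$ in $c$ gives $\Psi'(V)A+(\partial_c\Psi)(V)=0$, and $\Psi'(V)\neq0$ by minimality. So $A\in\mathbb{R}(a,c)(V)$.
\end{proof}

Thus irreducibility is automatic; if $S$ is given inside the zero set of an irreducible polynomial, as in the conjecture, that polynomial lies in $(P)$ and equals $P$ up to a constant.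

\subsection*{A point of positive curvature}
We need a tangent hyperplane at which the complex section acquires the simplest singularity. Call a point of $S$ \emph{strictly convex} if $S$, written near it as a graph over the tangent hyperplane in the direction of $K$, has positive definite Hessian there. Such points form an open set. It is nonempty: at a point of $S$ farthest from the origin, $K$ lies inside a ball tangent to $S$, so the Hessian is at least that of the sphere. By Lemma~\ref{lem:setup}(b) there is a strictly convex point $x_0$ with $dP(x_0)\ne0$. By \eqref{eq:affine} we may assume that $x_0=0$, $K\subset\{x_n\ge0\}$, and that near $0$ the surface $S$ is the graph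
\[
x_n=g(x'),\qquad g(x')=|x'|^2+O(|x'|^3),\qquad x'=(x_1,\dots,x_{n-1}),
\]
with $g$ analytic. Since $dP(0)\neq0$ and $P$ vanishes on $S$, we have $\partial_nP(0)\ne0$, and near $0$ the complex hypersurface $\{P=0\}\subset\mathbb{C}^n$ is the graph of the holomorphic extension of $g$ to a small ball $\beta\subset\mathbb{C}^{n-1}$, with $dP\ne0$ along this graph.

The convex set $K\cap\{x_n=0\}$ lies in $S$ and has $0$ as an isolated point, so it equals $\{0\}$. Hence the caps $\{x\in K:a\cdot x\le c\}$ shrink to $0$ as $(a,c)\to(e_n,0)$: if $x_j\in K$, $a_j\cdot x_j\le c_j$ and $(a_j,c_j)\to(e_n,0)$, every limit point $x$ of $(x_j)$ has $x_n\le0$, so $x=0$.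

For complex $a=(a',a_n)$ the restriction of $a\cdot x$ to the graph is
\[
f_a(x')=a'\cdot x'+a_ng(x'),\qquad x'\in\beta .
\]
Its critical points solve $\nabla g(x')=-a'/a_n$, and $\nabla g$ is biholomorphic near $0$ because the Hessian of $g$ at $0$ is $2\cdot\mathrm{Id}$. So, after shrinking $\beta$, for $a$ in a small ball $O\subset\mathbb{C}^n$ around $e_n$ the function $f_a$ has exactly one critical point $x'(a)$; it is nondegenerate and holomorphic in $a$. Let $a\in O$ be real. A point where $a\cdot x$ is minimal on $K$ lies in the small cap $\{a\cdot x\le0\}$ and on $S$, so it is a critical point of $f_a$. Therefore the minimum is attained only at $x(a)=(x'(a),g(x'(a)))$, and $\mu(a)=f_a(x'(a))$. We use this formula to extend $\mu$ holomorphically to $O$. For real $a\in O$ the Hessian of $f_a$ at $x'(a)$ is positive definite if $O$ is small, and the caps $\{x\in K:a\cdot x\le c\}$ shrink to $x(a)$ as $c\downarrow\mu(a)$, by the argument just given.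

\subsection*{The period formula}
For $(a,c)\in\Omega$ put $\delta(a,c)=S\cap\{a\cdot x=c\}$. A cutting hyperplane is nowhere tangent to $S$, so the sets $\delta(a,c)$ are the fibers of the proper submersion $\{(x,a,c)\in S\times\Omega: a\cdot x=c\}\to\Omega$; by Ehresmann's theorem (a proper submersion is a locally trivial smooth fibration) they form a smooth family of compact $m$-manifolds. Let $a_n>0$. In the coordinates $(x',s=a\cdot x)$ we have $dx=a_n^{-1}dx'\,ds$, so $a_nA(a,c)$ is the $(n-1)$-volume of the projection of $K\cap\{a\cdot x=c\}$ to the $x'$-space. Orient $\delta(a,c)$ as the boundary of this projection. The form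
\[
\eta=\frac1{n-1}\sum_{i=1}^{n-1}(-1)^{i-1}x_i\,dx_1\wedge\dots\wedge\widehat{dx_i}\wedge\dots\wedge dx_{n-1}
\]
has $d\eta=dx_1\wedge\dots\wedge dx_{n-1}$, and Stokes' theorem gives
\begin{equation}\label{eq:period}
a_nA(a,c)=\int_{\delta(a,c)}\eta>0 .
\end{equation}
The form $\eta$ is a holomorphic $m$-form on $\mathbb{C}^n$.

\section{The family of complex hyperplane sections}\label{sec:complex}

We want to continue \eqref{eq:period} analytically by moving the cycle inside complex sections of $\{P=0\}$. Deligne's theorem needs smooth compact fibers, while $\eta$ lives on the affine parts of the sections. So we need smooth compactifications whose parts at infinity are under control, and we get them from a resolution of singularities.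

\subsection*{Resolution}
Let $X\subset\mathbb{P}^n$ be the closure of $\{P=0\}\subset\mathbb{C}^n$, with homogeneous coordinates $(x:w)$ and hyperplane at infinity $\{w=0\}$, and let $X^{\mathrm{reg}}=\{P=0,\ dP\ne0\}\subset\mathbb{C}^n$. The variety $X$ is irreducible of dimension $m+1$, and $X\setminus X^{\mathrm{reg}}$ is a proper closed subset containing all singular points. By Hironaka's theorem there are a smooth projective variety $\widetilde X$ and a birational morphism $\varphi:\widetilde X\to X$, an isomorphism over $X^{\mathrm{reg}}$, such that $\varphi^{-1}(X\setminus X^{\mathrm{reg}})$ is a \emph{simple normal crossing divisor}: its components are smooth hypersurfaces, and near each point those passing through it are coordinate hyperplanes of one coordinate system. Let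
\[
D=\varphi^{-1}(\{w=0\}) .
\]
It is the zero set of the nonzero section $\varphi^*w$, so it has pure codimension one. Each of its irreducible components $D_i$ is therefore a component of the divisor above, and $D$ has simple normal crossings. Put $D_I=\bigcap_{i\in I}D_i$ and $D_\emptyset=\widetilde X$; each $D_I$ is smooth and projective.

\subsection*{Sections and discriminant}
Let $\Xi=\mathbb{C}^{n+1}\setminus\{0\}$. We regard $H=(a,c)\in\Xi$ as the linear form $H(x,w)=a\cdot x-cw$, and put
\[
s_H=\varphi^*(a\cdot x-cw),\qquad Y_H=\{s_H=0\}\subset\widetilde X,\qquad Y_H^\circ=Y_H\setminus D .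
\]
The $s_H$ are sections of the line bundle $\varphi^*\mathcal O(1)$ without common zero. Let $J_I\subset D_I\times\Xi$ be the closed algebraic set of pairs $(y,H)$ such that $s_H|_{D_I}$ vanishes at $y$ together with its differential (if $\dim D_I=0$, this means $s_H(y)=0$). Write $\mathrm{pr}$ for the projection to $\Xi$; it is proper, so it maps closed algebraic sets to closed algebraic sets. The \emph{discriminant} is $\mathrm{Disc}=\bigcup_I\mathrm{pr}(J_I)$. Bertini's theorem states that for a finite-dimensional family of sections without common zero on a smooth complex variety, a general member vanishes nowhere together with its differential. Applied to each $D_I$, it gives $\mathrm{Disc}\ne\Xi$. So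
\[
U=\Xi\setminus\mathrm{Disc}
\]
is a nonempty Zariski open subset of $\mathbb{C}^{n+1}$: smooth, connected and quasi-projective.

The part of the discriminant that comes from infinity has a simple shape, on which Section~\ref{sec:polynomial} rests. Since $\varphi^*w=0$ on $D$, the restriction $s_{(a,c)}|_D=\varphi^*(a\cdot x)|_D$ does not depend on $c$. Hence
\begin{equation}\label{eq:cylinder}
\bigcup_{I\neq\emptyset}\mathrm{pr}(J_I)=(\Sigma\times\mathbb{C})\cap\Xi
\end{equation}
for a closed algebraic set $\Sigma\subset\mathbb{C}^n$, and $\Sigma\ne\mathbb{C}^n$ because $\mathrm{Disc}\ne\Xi$.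

\subsection*{Lifting vector fields}
For a complex submanifold $T\subset\Xi$ let $\mathcal Y_T=\{(y,H)\in\widetilde X\times T: s_H(y)=0\}$. For $y\in\widetilde X$ let $I(y)=\{i: y\in D_i\}$. Call $(y,H)\in\mathcal Y_T$ \emph{transversal} if $(y,H)\notin J_{I(y)}$, and let $\mathcal Y_T^{\mathrm{tr}}$ be the set of transversal points. All our local triviality statements come from the next lemma.

\begin{lemma}\label{lem:lift}
The set $\mathcal Y_T^{\mathrm{tr}}$ is open in $\mathcal Y_T$ and is a complex manifold; the projection $\mathcal Y_T^{\mathrm{tr}}\to T$ is a holomorphic submersion with $m$-dimensional fibers. Every smooth vector field on $T$ lifts to a smooth vector field $\xi$ on $\mathcal Y_T^{\mathrm{tr}}$ that is tangent to the closed submanifolds $\mathcal Y_T^{\mathrm{tr}}\cap(D_i\times T)$. An integral curve of such a field that meets $D_i\times T$ lies entirely in $D_i\times T$.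
\end{lemma}

\begin{proof}
Let $(y,H)$ be transversal and, after relabeling, $I(y)=\{1,\dots,p\}$. Near $y$ choose local equations $z_1,\dots,z_p$ of $D_1,\dots,D_p$ with independent differentials, on a chart that meets no other $D_j$. In a local trivialization of the line bundle, $s_{H'}(y')$ is a holomorphic function $v(y',H')$. Transversality says that the differential of $v(\cdot,H)$ is nonzero on $T_yD_{I(y)}=\bigcap\ker dz_i$, that is, independent of $dz_1,\dots,dz_p$ on $T_y\widetilde X$. Complete these $p+1$ covectors to a basis by $dz_{p+1},\dots,dz_m$. With coordinates $t$ on $T$, the functions $(z_1,\dots,z_m,v,t)$ are coordinates on $\widetilde X\times T$ near $(y,H)$. So $\mathcal Y_T=\{v=0\}$ has coordinates $(z_1,\dots,z_m,t)$, in which the projection is $(z,t)\mapsto t$ and $D_i\times T$ is $\{z_i=0\}$. The independence persists at nearby points $(y',H')$, where $I(y')\subset I(y)$; so these are transversal. In such a chart lift the vector field by keeping $z$ constant, and glue the local lifts with a partition of unity; both the lifting and the tangency conditions survive convex combinations. For the last claim, the set of times at which the curve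 lies in the submanifold is closed, and it is open by uniqueness of integral curves.
\end{proof}

Over $U$ all points are transversal. So $Y_H$ is a compact complex manifold of dimension $m$ for $H\in U$, and $\mathcal Y_U\to U$ is a smooth projective morphism. Let $T\subset U$ be an open ball with center $b$, let $\xi_1,\dots,\xi_r$ be lifts of the constant coordinate fields of $T\subset\mathbb{R}^r$, and for $t\in T$ let $\Phi_t$ be the time-one flow of $\sum_j(t-b)_j\xi_j$, started on $Y_b$. An integral curve lies over the segment from $b$ to $t$, so it stays in a compact set and exists up to time $1$. The maps $\Phi_t:Y_b\to Y_t$ are diffeomorphisms, depend smoothly on $t$, and respect $D$. This is Ehresmann's theorem for the pairs $(Y_H,Y_H\cap D)$: they form a locally trivial fibration over $U$.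

\subsection*{Monodromy and intersection numbers}
The trivializations identify the homology groups of nearby fibers canonically, so $H_m(Y_H)$ and $H_m(Y_H^\circ)$ form local systems on $U$: a class can be transported along any path, the result depends only on the homotopy class of the path, and $\pi_1(U,b)$ acts on the groups at $b$. A family of classes obtained by transport is called \emph{flat}. If $N$ is a space, $T'\subset U$ is a small connected piece of a real submanifold and $\Phi:N\times T'\to\mathcal Y_U\setminus(D\times U)$ is continuous and sends $N\times\{t\}$ to $Y_t^\circ$, then the images $(\Phi_t)_*z$ of a class $z\in H_m(N)$ are flat, because in a trivialization $\Phi$ becomes a homotopy of maps to one fiber.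

On an oriented manifold of real dimension $2m$, two classes $z,z'\in H_m$ have an intersection number $\langle z,z'\rangle$, the signed count of intersection points of transversal representatives. It is skew-symmetric for odd $m$, is preserved by orientation-preserving diffeomorphisms and by inclusions of open subsets, and is nondegenerate if the manifold is compact (Poincar\'e duality). So transport preserves intersection numbers, and the map $j_*:H_m(Y_H^\circ)\to H_m(Y_H)$ induced by inclusion commutes with transport and preserves them too.

\subsection*{Periods}
The map $\varphi$ sends $\widetilde X\setminus D$ to $\mathbb{C}^n$. We still write $\eta$ for the pullback of $\eta$ to $\widetilde X\setminus D$ and to the families. On $Y_H^\circ$, $H\in U$, it is a holomorphic form of top degree, hence closed, so $\int_z\eta$ is defined for $z\in H_m(Y_H^\circ)$.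

\begin{lemma}\label{lem:holo}
Let $p:\mathcal Z\to T$ be a holomorphic submersion of complex manifolds with $m$-dimensional fibers and $\eta$ a holomorphic $m$-form on $\mathcal Z$. Let $\gamma$ be a smooth singular $m$-cycle on a manifold $N$ and $\Phi:N\times T\to\mathcal Z$ a smooth map with $p(\Phi(y,t))=t$. Then $t\mapsto\int_\gamma\Phi_t^*\eta$ is holomorphic.
\end{lemma}

\begin{proof}
Let $v=\partial/\partial\bar t_l$, viewed as a complex vector field on $N\times T$, and $\theta=\Phi^*\eta$. By Cartan's formula the derivative of the integral along $v$ is $\int_\gamma(i_vd\theta+d\,i_v\theta)|_{N\times\{t\}}$, and the second term contributes $0$ by Stokes' theorem, since $\gamma$ is a cycle. On vectors $u_1,\dots,u_m$ tangent to $N$ the first term equals $d\eta(\Phi_*v,\Phi_*u_1,\dots,\Phi_*u_m)$. The form $d\eta$ has type $(m+1,0)$, so only the $(1,0)$-parts of its arguments matter. Since $p$ is holomorphic, $p_*$ preserves types; as $p_*\Phi_*u_i=0$ and $p_*\Phi_*v=\partial/\partial\bar t_l$ has type $(0,1)$, all these $(1,0)$-parts are tangent to the fiber. An alternating form vanishes on $m+1$ vectors of an $m$-dimensional space.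
\end{proof}

For $b\in U$ and $z\in H_m(Y_b^\circ)$ let $\mathcal I_z$ be the germ at $b$ of the function $H\mapsto\int_{z(H)}\eta$, where $z(H)$ is the flat extension of $z$. By Lemma~\ref{lem:holo} and the trivializations above, $\mathcal I_z$ is a holomorphic germ on $\mathbb{C}^{n+1}$. It is linear in $z$, it continues analytically along every path in $U$, and its continuation along a loop $g$ at $b$ is $\mathcal I_{gz}$.

\section{A simple degeneration at a real tangent hyperplane}\label{sec:lefschetz}

For real $a$ near $e_n$ the supporting hyperplane $(a,\mu(a))$ touches $S$ at one point. But it might also be tangent to $X$ at complex points elsewhere, or be in special position with respect to the singularities of $X$ or to infinity; the monodromy around it would then have other contributions. We show that this does not happen for most $a$. Infinity is handled by \eqref{eq:cylinder}. For the rest we use the principle of projective duality that a general tangent hyperplane determines its point of contact.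

Let $J=J_\emptyset$ and let $J^{\mathrm{reg}}$ be its open subset where $\varphi(y)\in X^{\mathrm{reg}}$. There the condition says that $H$ is the tangent hyperplane at $x=\varphi(y)$, so $(x,\lambda)\mapsto\bigl(\varphi^{-1}(x),\lambda(\nabla P(x),\,x\cdot\nabla P(x))\bigr)$ is an isomorphism $X^{\mathrm{reg}}\times\mathbb{C}^*\to J^{\mathrm{reg}}$. Thus $J^{\mathrm{reg}}$ is smooth and irreducible of dimension $n$, and its closure $J_0$ is an irreducible component of $J$. Put $X^\vee=\mathrm{pr}(J_0)$; this is the closure in $\Xi$ of the set of tangent hyperplanes at points of $X^{\mathrm{reg}}$.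

Near a point of $X^{\mathrm{reg}}$, after permuting coordinates, $X$ is a graph $x_n=h(x')$, and $\mathrm{pr}$ on $J^{\mathrm{reg}}$ becomes
\[
(x',\lambda)\longmapsto H=\lambda\bigl(-\nabla h(x'),\ 1,\ h(x')-x'\cdot\nabla h(x')\bigr).
\]
Its differential sends $(\dot x',\dot\lambda)$ to $\dot\lambda H/\lambda-\lambda(h''\dot x',\,0,\,x'\cdot h''\dot x')$, which vanishes exactly when $\dot\lambda=0$ and $h''\dot x'=0$. On the other hand $s_H$ is the function $u'\mapsto\lambda\bigl(h(u')-h(x')-\nabla h(x')\cdot(u'-x')\bigr)$, with Hessian $\lambda h''$ at $x'$. Hence
\begin{equation}\label{eq:gauss}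
\mathrm{pr}|_{J^{\mathrm{reg}}}\text{ is immersive at }(y,H)\iff s_H\text{ has a nondegenerate critical point at }y .
\end{equation}
This holds over $x_0=0$, where $h=g$. So $X^\vee$ is an irreducible hypersurface, of dimension $n$.

\begin{lemma}\label{lem:dual}
There is a proper closed algebraic subset $Z\subset X^\vee$ such that for every $H\in X^\vee\setminus Z$:
\begin{enumerate}
\item[(a)] $H$ is a smooth point of $X^\vee$, and $\mathrm{pr}(J)$ coincides with $X^\vee$ near $H$;
\item[(b)] there is exactly one $y$ with $(y,H)\in J$; it has $\varphi(y)\in X^{\mathrm{reg}}$, and $s_H$ has a nondegenerate critical point at $y$.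
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{The point of contact is determined by $H$.} Let $J'$ be an irreducible component of $J$ with $\mathrm{pr}(J')=X^\vee$. Call $(y,H)\in J'$ \emph{submersive} if it is a smooth point of $J'$, $H$ is a smooth point of $X^\vee$, and $\mathrm{pr}:J'\to X^\vee$ is submersive at $(y,H)$. We claim that then $\varphi(y)$ is the unique point of $\mathbb{P}^n$ on which all linear forms in the $n$-dimensional space $T_HX^\vee\subset\mathbb{C}^{n+1}$ vanish. Take a holomorphic curve $(y(t),H(t))$ in $J'$ through $(y,H)$ at $t=0$, and a holomorphic lift $\hat y(t)\in\mathbb{C}^{n+1}$ of $\varphi(y(t))$. We have $H(t)(\hat y(t))=0$ for all $t$. Also $H(0)(\hat y(t))=O(t^2)$, because $s_{H(0)}$ vanishes at $y(0)$ with its differential. Differentiating the first identity at $t=0$ gives $H'(0)(\hat y(0))=0$, and by submersivity $H'(0)$ can be any element of $T_HX^\vee$.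

\emph{The main component.} Let $J_0^{g}\subset J^{\mathrm{reg}}$ be the set where $\mathrm{pr}$ is immersive and $H$ is a smooth point of $X^\vee$. It is the intersection of two nonempty Zariski open subsets of the irreducible variety $J_0$, so it is nonempty and open. Its points are submersive, because both spaces have dimension $n$. The closed set $Z_0=\mathrm{pr}(J_0\setminus J_0^g)$ has dimension at most $n-1$.

\emph{The other components.} Let $J'\ne J_0$ be a component of $J$ and suppose $\mathrm{pr}(J')\supset X^\vee$. Since $\mathrm{pr}(J')$ is irreducible, closed and contained in $\mathrm{Disc}\neq\Xi$, it equals the hypersurface $X^\vee$. By generic smoothness (a dominant morphism of irreducible complex varieties is submersive on a nonempty Zariski open set), the submersive points $(y,H)\in J'$ with $H\notin Z_0$ are dense in $J'$. For such a point choose $(y_0,H)\in J_0$. It lies in $J_0^g$, so $\varphi(y)=\varphi(y_0)\in X^{\mathrm{reg}}$ by the first step, and $y=y_0$ since $\varphi$ is an isomorphism over $X^{\mathrm{reg}}$. By density $J'\subset J_0$, so $J'=J_0$, a contradiction. Hence $\mathrm{pr}(J')\cap X^\vee$ is a proper closed subset of $X^\vee$.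 Let $Z$ be the union of $Z_0$ and these finitely many sets.

Let $H\in X^\vee\setminus Z$. It lies in none of the closed sets $\mathrm{pr}(J')$, $J'\ne J_0$, so $\mathrm{pr}(J)=X^\vee$ near $H$, and all points of $J$ over $H$ lie in $J_0^g$. In particular $H$ is smooth on $X^\vee$. By the first step these points have the same $\varphi(y)\in X^{\mathrm{reg}}$, so there is exactly one. Nondegeneracy is \eqref{eq:gauss}.
\end{proof}

\subsection*{Admissible directions}
For $a\in O$ the hyperplane $(a,\mu(a))$ is tangent to $X$ at $x(a)\in X^{\mathrm{reg}}$, so the graph $\{c=\mu(a)\}$ lies in $X^\vee$. Call a real $a\in O$ \emph{admissible} if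
\[
\text{(A1)}\ \ (a,\mu(a))\notin Z,\qquad\text{(A2)}\ \ a\notin\Sigma,\qquad\text{(A3)}\ \ F_d(a,\cdot)\not\equiv0 .
\]
Each condition holds where some holomorphic function on $O$, not identically zero, does not vanish. For (A1), the $n$-dimensional graph is not contained in $Z$, which has dimension at most $n-1$, so some polynomial $G$ vanishes on $Z$ while $G(a,\mu(a))\not\equiv0$. For (A2) take a nonzero polynomial vanishing on $\Sigma$, and for (A3) a nonzero coefficient of $F_d$ as a polynomial in $c$. The product of the three functions is not identically zero on $O$, hence not on $O\cap\mathbb{R}^n$. So the admissible directions contain a nonempty open subset of $\mathbb{R}^n$.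

\subsection*{The vanishing cycle}
Fix an admissible $a$, and write $\mu=\mu(a)$ and $y_a=\varphi^{-1}(x(a))$. By (A2), \eqref{eq:cylinder}, (A1) and Lemma~\ref{lem:dual}(a), near $(a,\mu)$ the discriminant is a smooth hypersurface; it contains the graph of $\mu(\cdot)$, so it equals this graph near $(a,\mu)$. Hence for small $\varepsilon$ the disk $\Delta=\{(a,c):|c-\mu|<\varepsilon\}$ meets $\mathrm{Disc}$ only in its center. By (A2) and Lemma~\ref{lem:dual}(b), all points of $\mathcal Y_\Delta$ are transversal except $(y_a,(a,\mu))$. Near this point $\mathcal Y_\Delta$ is the graph $c=f_a(x')$ over a piece of $\beta$, so it is smooth there too, with coordinate $x'$ and projection $f_a$.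

We need Morse coordinates that respect real points. With $u=x'-x'(a)$, Taylor's formula gives $f_a-\mu=u^T\Lambda(u)u$, where $\Lambda(u)$ is a symmetric matrix, holomorphic in $u$, real for real $u$, and $\Lambda(0)$ is positive definite. The Cholesky factorization $\Lambda=\Theta^T\Theta$ uses only square roots of functions that are positive at $0$, so $\Theta(u)$ is holomorphic, invertible and real for real $u$. Then $z=\Theta(u)u$ is a local coordinate system that commutes with complex conjugation, and
\[
f_a=\mu+z_1^2+\dots+z_{m+1}^2 .
\]
Let $B=\{|z|\le r\}$ be a small closed ball in this chart. Shrink $\varepsilon$ so that $\varepsilon<r^2$ and so that for real $c\in(\mu,\mu+\varepsilon)$ we have $(a,c)\in\Omega$ and $\delta(a,c)$ lies in the interior of $B$. Fix such a real $c_b$ and put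
\[
b=(a,c_b)\in U,\qquad\Gamma=\pi_1(U,b).
\]
Then $\delta(b)=\{z\text{ real},\ |z|^2=c_b-\mu\}$. Let $\delta\in H_m(Y_b^\circ)$ be its class, oriented as in \eqref{eq:period}, let $\bar\delta=j_*\delta\in H_m(Y_b)$, and let $\tau\in\Gamma$ be the circle through $b$ around the center of $\Delta$.

We recall the Picard--Lefschetz formula. Let $p:\mathcal Z\to\Delta$ be a holomorphic map from an $(m+1)$-dimensional complex manifold with a single critical point, near which $p=\mu+\sum z_i^2$ on a ball $B$ as above, and suppose that $\mathcal Z\setminus\operatorname{int}B\to\Delta$ is a trivial bundle of manifolds with boundary. Then the monodromy of $\tau$ is represented by a diffeomorphism of the fiber $Z_b$ that is the identity outside the Milnor fiber $B\cap Z_b$, which deformation retracts onto the sphere $\delta(b)$, and it acts on $H_m(Z_b)$ by $z\mapsto z+\epsilon\langle z,\delta\rangle\delta$ with a sign $\epsilon=\pm1$ depending only on $m$.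

\begin{lemma}\label{lem:PL}
For $z\in H_m(Y_b^\circ)$, $u\in H_m(Y_b)$ and $l\ge0$,
\[
\tau^lz=z+l\,\epsilon\langle z,\delta\rangle\,\delta,\qquad\tau u=u+\epsilon\langle u,\bar\delta\rangle\,\bar\delta .
\]
\end{lemma}

\begin{proof}
We check the triviality hypothesis for $\mathcal Z=\mathcal Y_\Delta$ and for $\mathcal Z=\mathcal Y_\Delta\setminus(D\times\Delta)$. The fibers $\sum z_i^2=c-\mu$ are transversal to the sphere $|z|=r$: at a point of tangency $\bar z$ is proportional to $z$, so $z$ is a real vector times a unit complex number and $|c-\mu|=|z|^2=r^2>\varepsilon$. So near the sphere, which does not meet $D$, the coordinate fields of $\Delta$ have local lifts tangent to the sphere. Glue them to the lifts of Lemma~\ref{lem:lift} by a partition of unity. The time-one flows from the central fiber, as in Section~\ref{sec:complex}, trivialize $\mathcal Y_\Delta\setminus\operatorname{int}B\to\Delta$, which is proper, and they respect $D$. This gives both formulas for $l=1$. Since $m$ is odd, $\langle\delta,\delta\rangle=0$; so $\tau\delta=\delta$ and $\langle\tau z,\delta\rangle=\langle z,\delta\rangle$, and induction on $l$ finishes the proof.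
\end{proof}

\begin{remark}
This is the first use of the parity of $n$. The sphere $\sqrt{c-\mu}\,S^m$ returns after one turn of $c$ as its image under the antipodal map, of degree $(-1)^{m+1}$. For even $m$ we would have $\tau\delta=-\delta$, hence $\tau^2=1$ on homology, and twisting would create no infinite family of branches. For the disk ($m=0$) this is the sign change of $A=2\sqrt{1-c^2}$ around $c=\pm1$.
\end{remark}

\section{The vanishing cycle bounds in the compact section}\label{sec:bounds}

\begin{lemma}\label{lem:isotropic}
$\langle g\delta,h\delta\rangle=0$ for all $g,h\in\Gamma$.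
\end{lemma}

\begin{proof}
For real $(a',c')$ near $b$ the cycles $\delta(a',c')$ lie in $X^{\mathrm{reg}}$ and form a smooth family, so their classes are flat. By \eqref{eq:period}, the holomorphic germ $\mathcal I_\delta$ restricts on real points to $a_nA>0$. In particular $\mathcal I_\delta\neq0$, and $F^\sharp(\mathcal I_\delta,a,c)=0$ with $F^\sharp$ from Lemma~\ref{lem:setup}(d), since a holomorphic germ vanishing on real points vanishes. This relation persists under analytic continuation, so every $\mathcal I_{g\delta}$, $g\in\Gamma$, is a root of the same nonzero polynomial over the integral domain of holomorphic germs at $b$. Hence there are only finitely many germs $\mathcal I_{g\delta}$. By Lemma~\ref{lem:PL},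
\[
\mathcal I_{\tau^lg\delta}=\mathcal I_{g\delta}+l\,\epsilon\langle g\delta,\delta\rangle\,\mathcal I_\delta,\qquad l=0,1,2,\dots,
\]
and these germs are pairwise distinct unless $\langle g\delta,\delta\rangle=0$. So $\langle g\delta,\delta\rangle=0$ for all $g$, and invariance of the form gives the lemma.
\end{proof}

A representation of a group on a finite-dimensional vector space is \emph{semisimple} if every invariant subspace has an invariant complement; the dual of a semisimple representation is semisimple (take annihilators). Deligne's theorem \cite[Theorem~4.2.6]{Deligne} states: if $\mathcal Y\to T$ is a smooth projective morphism onto a smooth connected quasi-projective complex variety, then the representation of $\pi_1(T,b)$ on $H^i(Y_b;\mathbb{Q})$ is semisimple.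

\begin{proposition}\label{prop:zero}
$\bar\delta=0$ in $H_m(Y_b)$.
\end{proposition}

\begin{proof}
Let $\mathcal H=H_m(Y_b)$. By Deligne's theorem for $\mathcal Y_U\to U$ and duality, $\mathcal H$ is a semisimple $\Gamma$-module. Let $L\subset\mathcal H$ be the span of the orbit $\Gamma\bar\delta$ and $L^\perp$ its orthogonal complement for the intersection form; both are $\Gamma$-invariant. Since $j_*$ is equivariant and preserves intersection numbers, Lemma~\ref{lem:isotropic} gives $L\subset L^\perp$. Choose an invariant complement, $\mathcal H=L^\perp\oplus L'$. For $u\in L'$, Lemma~\ref{lem:PL} gives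
\[
\epsilon\langle u,\bar\delta\rangle\bar\delta=\tau u-u\in L'\cap L\subset L'\cap L^\perp=0 .
\]
If $\bar\delta\ne0$, then $\bar\delta$ is orthogonal to $L'$. It is orthogonal to $L^\perp$ by definition, hence to all of $\mathcal H$. This contradicts Poincar\'e duality on the compact manifold $Y_b$.
\end{proof}

Both ingredients are needed. For $\mathcal H=\mathbb{Q}\delta\oplus\mathbb{Q}\delta'$ with $\langle\delta',\delta\rangle=1$ and the group generated by $\tau$ alone (the torus of Section~\ref{sec:plan}), the orbit $\{\delta\}$ is isotropic and the invariant line $\mathbb{Q}\delta$ has no invariant complement. And in the open section the conclusion is false: $\delta\ne0$ in $H_m(Y_b^\circ)$ because $\int_\delta\eta>0$. What we do get in the open section is that $\delta$ comes from infinity.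

\begin{corollary}\label{cor:infinity}
For every open neighborhood $N$ of $Y_b\cap D$ in $Y_b$, the class $\delta$ is the image in $H_m(Y_b^\circ)$ of some $\gamma\in H_m(N\setminus D)$.
\end{corollary}

\begin{proof}
In the Mayer--Vietoris sequence $H_m(N\setminus D)\to H_m(Y_b^\circ)\oplus H_m(N)\to H_m(Y_b)$ of the open cover $Y_b=Y_b^\circ\cup N$, the element $(\delta,0)$ maps to $\bar\delta=0$.
\end{proof}

\section{The volume is polynomial in the offset}\label{sec:polynomial}

We keep the admissible direction $a$ and let $c$ run through all of $\mathbb{C}$. The line $T=\{a\}\times\mathbb{C}$ meets the discriminant, and in general a cycle cannot be transported through a degenerate section. But the degenerations take place away from infinity, and a cycle that is close enough to infinity does not feel them. How close is enough depends on how far we want to move $c$; this is why Corollary~\ref{cor:infinity} is stated for every $N$.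

\begin{lemma}\label{lem:entire}
For admissible $a$, the germ of $V(a,\cdot)$ at $c_b$ extends to an entire function $V^*$.
\end{lemma}

\begin{proof}
Identify $T$ with $\mathbb{C}$ by $c$, and write $Y_c$ for $Y_{(a,c)}$. The compact set $E=D\cap\{\varphi^*(a\cdot x)=0\}$ equals $Y_c\cap D$ for every $c\in\mathbb{C}$, so $\mathcal Y_T\cap(D\times T)=E\times\mathbb{C}$. By (A2) and \eqref{eq:cylinder}, no point of any $J_I$ with $I\ne\emptyset$ lies over $T$. Since $I(y)\neq\emptyset$ for $y\in E$, this gives $E\times\mathbb{C}\subset\mathcal Y_T^{\mathrm{tr}}$. Let $\xi_1,\xi_2$ be lifts of $\partial/\partial\operatorname{Re}c$ and $\partial/\partial\operatorname{Im}c$ to $\mathcal Y_T^{\mathrm{tr}}$ as in Lemma~\ref{lem:lift}.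

Fix $R>0$ and consider the flows of $t_1\xi_1+t_2\xi_2$ with $t_1^2+t_2^2\le R^2$. An integral curve starting in $E\times\{c_b\}$ stays in some $D_i\times T$, hence in $E\times\mathbb{C}$, and for times in $[0,1]$ it lies over $|c-c_b|\le R$. So it stays in the compact subset $E\times\{|c-c_b|\le R\}$ of $\mathcal Y_T^{\mathrm{tr}}$ and exists up to time $1$. The set of triples (starting point, $t_1$, $t_2$) for which the integral curve exists up to time $1$ is open, and it contains the compact set $E\times\{c_b\}\times\{t_1^2+t_2^2\le R^2\}$. Hence there is an open neighborhood $N$ of $E$ in $Y_b$ such that all these flows, started in $N$, exist up to time $1$. Taking $t_1+it_2=c-c_b$, we obtain a smooth family of maps $\Phi_c:N\to Y_c$, $|c-c_b|\le R$, with $\Phi_{c_b}$ the inclusion. By the last claim of Lemma~\ref{lem:lift}, $\Phi_c(N\setminus D)\subset Y_c^\circ$.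

Take $\gamma$ from Corollary~\ref{cor:infinity} for this $N$, represent it by a smooth cycle in $N\setminus D$, and put $B_R(c)=\int_\gamma\Phi_c^*\eta$. By Lemma~\ref{lem:holo}, applied to the part of $\mathcal Y_T^{\mathrm{tr}}\setminus(D\times T)$ over the disk $|c-c_b|<R$, the function $B_R$ is holomorphic on this disk. For $c$ near $c_b$ the point $(a,c)$ lies in $U$, and the classes $(\Phi_c)_*\gamma\in H_m(Y_c^\circ)$ are flat and equal $\delta$ at $c_b$. So $B_R=\mathcal I_\delta(a,\cdot)$ near $c_b$, which is $a_nA(a,c)$ for real $c$. The functions $B_R$ for different $R$ agree near $c_b$, so they define an entire function $B^*$. Put $V^*(c)=V(a,c_b)+a_n^{-1}\int_{c_b}^cB^*$.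
\end{proof}

The algebraicity of $V$ is now used a second time, to bound growth and degree.

\begin{proposition}\label{prop:polynomial}
Let $e$ be the degree of $F$ in $c$. For every $a\in\mathbb{R}^n\setminus\{0\}$, the function $A(a,\cdot)$ is a polynomial of degree less than $e$ on $(\mu(a),M(a))$.
\end{proposition}

\begin{proof}
Let $a$ be admissible. The entire function $\sum_jF_j(a,c)V^*(c)^j$ vanishes for real $c$ near $c_b$, hence for all $c\in\mathbb{C}$. By (A3), $|F_d(a,c)|$ is bounded below by a positive constant for large $|c|$, and Cauchy's bound for the roots of a polynomial gives $|V^*(c)|\le1+\sum_{j<d}|F_j/F_d|\le C|c|^{e}$ for large $|c|$, after enlarging $C$. So $V^*$ is a polynomial. Let $r$ be its degree, and suppose $r>e$. Then $\deg(F_dV^{*d})\ge dr>e+(d-1)r\ge\deg(F_jV^{*j})$ for all $j<d$, so the top term cannot cancel. Hence $r\le e$. Since $V(a,\cdot)$ is analytic on the interval $(\mu(a),M(a))$, it equals $V^*$ there.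

Thus $\partial_c^{e+1}V=0$ at all $(a,c)\in\Omega$ with $a$ admissible, a set with nonempty interior. By Lemma~\ref{lem:setup}(a) and connectedness, $\partial_c^{e}A=\partial_c^{e+1}V=0$ on all of $\Omega$.
\end{proof}

\section{Polynomial section functions characterize ellipsoids}\label{sec:kmy}

The last step is the theorem of Koldobsky, Merkurjev and Yaskin \cite{KMY}. We give a complete proof of the form that we need.

\begin{proposition}\label{prop:kmy}
Let $n\ge3$ be odd and let $K\subset\mathbb{R}^n$ be a convex body with $C^\infty$ boundary. Suppose there is an integer $e$ such that $A(a,\cdot)$ is a polynomial of degree less than $e$ on $(\mu(a),M(a))$ for every $a\ne0$. Then $K$ is an ellipsoid.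
\end{proposition}

By \eqref{eq:affine} a translation of $K$ shifts $c$ by an amount depending on $a$ only, so we may assume that $0$ is an interior point. Let $\rho(\theta)=\rho(0,\theta)$ be the radial function of $K$ and $\|x\|=|x|/\rho(x/|x|)$, $\|0\|=0$, its Minkowski functional, so that $K=\{\|x\|\le1\}$. We do not assume symmetry, so $\|-x\|\ne\|x\|$ in general. The hypothesis says that the high derivatives $\partial_c^qA(a,0)$ vanish. We show that these derivatives are, up to constants, the Fourier transforms away from the origin of the functions
\[
f_p(x)=\|x\|^p+(-1)^p\|-x\|^p,\qquad p=q-n+1 .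
\]
These are continuous, positively homogeneous of degree $p$, and satisfy $f_p(-x)=(-1)^pf_p(x)$.

\begin{lemma}\label{lem:fp}
For every $p\ge p_0=\max(n,e)-n+1$, the function $f_p$ is a polynomial.
\end{lemma}

\begin{proof}
Put $q=p+n-1\ge\max(n,e)$. Then $p\ge1$, and $p\equiv q\pmod 2$ because $n$ is odd. Let $\chi\in C_c^\infty(\mathbb{R}^n\setminus\{0\})$ and $\hat\chi(\zeta)=\int\chi(y)e^{-i\zeta\cdot y}\,dy$. For $\theta\in S^{n-1}$ let $h_\theta(s)$ be the integral of $\chi$ over the hyperplane $y\cdot\theta=s$. The functions $h_\theta$ are smooth, supported in a common compact interval, with derivatives bounded uniformly in $\theta$; moreover $h_{-\theta}(s)=h_\theta(-s)$, and $\hat\chi(r\theta)=\int h_\theta(s)e^{-irs}\,ds$ for all real $r$ by Fubini's theorem. We compute the quantity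
\[
\mathcal J=\int_{S^{n-1}}\rho(\theta)^{-p}\,h_\theta^{(q)}(0)\,d\theta
\]
in two ways.

\emph{Fourier side.} In polar coordinates $\int f_p\hat\chi=\int_{S^{n-1}}f_p(\theta)\int_0^\infty r^q\hat\chi(r\theta)\,dr\,d\theta$. The substitution $(r,\theta)\mapsto(-r,-\theta)$ multiplies $r^qf_p(\theta)$ by $(-1)^{p+q}=1$ and moves the inner integral to $(-\infty,0)$. Averaging the two expressions and using Fourier inversion, $h^{(q)}_\theta(0)=\frac{i^q}{2\pi}\int_{\mathbb{R}}r^q\hat\chi(r\theta)\,dr$, we get
\[
\int f_p\hat\chi=\frac12\int_{S^{n-1}}f_p(\theta)\int_{\mathbb{R}}r^q\hat\chi(r\theta)\,dr\,d\theta=\pi(-i)^q\int_{S^{n-1}}f_p(\theta)\,h_\theta^{(q)}(0)\,d\theta .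
\]
Here $f_p(\theta)=\rho(\theta)^{-p}+(-1)^p\rho(-\theta)^{-p}$, and $h_{-\theta}^{(q)}(0)=(-1)^qh_\theta^{(q)}(0)$, so the two terms contribute equally:
$\int f_p\hat\chi=2\pi(-i)^q\mathcal J$.

\emph{Geometric side.} Since $\mu<0<M$ on the compact set $\operatorname{supp}\chi$, we have $(y,t)\in\Omega$ for all $y\in\operatorname{supp}\chi$ and small $|t|$. So $\psi(t)=\int\chi(y)A(y,t)\,dy$ is $C^\infty$ near $0$ by Lemma~\ref{lem:Vsmooth}, and $\psi^{(q)}(0)=\int\chi(y)\,\partial_t^qA(y,0)\,dy=0$ because $q\ge e$. On the other hand, exchanging the integrations over $y$ and over $x=r\theta\in K$,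
\[
\int\chi(y)V(y,t)\,dy=\int_{S^{n-1}}\int_0^{\rho(\theta)}r^{n-1}\int_{-\infty}^{t/r}h_\theta(s)\,ds\,dr\,d\theta .
\]
The first two $t$-derivatives of the integrand are $r^{n-2}h_\theta(t/r)$ and $r^{n-3}h'_\theta(t/r)$, which are bounded since $n\ge3$. So $\psi$ and $\psi'$ are the integrals of these two functions. From
\[
t\,r^{n-3}h'_\theta(t/r)-(n-1)\,r^{n-2}h_\theta(t/r)=-\partial_r\bigl[r^{n-1}h_\theta(t/r)\bigr]
\]
we get, integrating in $r$ from $0$ to $\rho(\theta)$,
\[
t\psi'(t)-(n-1)\psi(t)=-\int_{S^{n-1}}\rho(\theta)^{n-1}h_\theta\bigl(t/\rho(\theta)\bigr)\,d\theta .
\]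
The $q$-th derivative at $t=0$ of the left side is $(q-n+1)\psi^{(q)}(0)=p\,\psi^{(q)}(0)$, and that of the right side is $-\mathcal J$. Hence $\mathcal J=0$.

So the Fourier transform of the tempered distribution $f_p$ annihilates every such $\chi$ and is supported at the origin. A distribution supported at a point is a finite combination of derivatives of the Dirac mass, so $f_p$ is a polynomial as a distribution, and pointwise by continuity.
\end{proof}

\begin{remark}
This is the second use of the parity of $n$. The computation sees the part of $\|x\|^p$ of parity $(-1)^q$. For the unit ball and odd $n$ this part is $|x|^p$ with $p$ even, a polynomial. For even $n$ it would be $|x|^p$ with $p$ odd, which is not a polynomial, in accordance with $A(e_n,c)=\mathrm{const}\cdot(1-c^2)^{(n-1)/2}$.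
\end{remark}

\begin{proof}[Proof of Proposition~\ref{prop:kmy}]
On $\mathbb{R}^n\setminus\{0\}$ put $\alpha=\|x\|>0$ and $\beta=-\|-x\|<0$. Then $f_p=\alpha^p+\beta^p$ are power sums, and we recover from them the elementary symmetric functions $\sigma_1=\alpha+\beta$ and $\sigma_2=\alpha\beta$. With $f_0=2$, we have
\begin{equation}\label{eq:recurrence}
f_{j+2}=\sigma_1f_{j+1}-\sigma_2f_j\qquad(j\ge0).
\end{equation}
Fix $p\ge p_0$. We use that $\mathbb{R}[x]$, being a unique factorization domain, is integrally closed: a rational function that satisfies a monic equation over $\mathbb{R}[x]$ is a polynomial.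

The relations \eqref{eq:recurrence} for $j=p$ and $j=p+1$ form a linear system for $(\sigma_1,\sigma_2)$ with polynomial coefficients, by Lemma~\ref{lem:fp}. Its determinant is $f_pf_{p+2}-f_{p+1}^2=(\alpha\beta)^p(\alpha-\beta)^2$, which vanishes nowhere on $\mathbb{R}^n\setminus\{0\}$. By Cramer's rule $\sigma_1$ and $\sigma_2$ are rational functions. Next, $2\sigma_2^p=f_p^2-f_{2p}$ is a polynomial, so $\sigma_2$ is a polynomial. Finally, induction on \eqref{eq:recurrence}, starting from $f_1=\sigma_1$ and $f_2=\sigma_1^2-2\sigma_2$, shows that $f_p=T_p(\sigma_1,\sigma_2)$ for an integer polynomial $T_p$ that is monic of degree $p$ in its first variable. So $\sigma_1$ is a root of the monic polynomial $T_p(z,\sigma_2)-f_p$ over $\mathbb{R}[x]$, and $\sigma_1$ is a polynomial.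

By homogeneity $\ell=\sigma_1$ is a linear form and $Q=-\sigma_2=\|x\|\,\|-x\|$ is a quadratic form, positive definite. Evaluating $z^2-\ell z-Q=(z-\alpha)(z-\beta)$ at $z=1$ gives $1-\ell-Q=(1-\alpha)(1-\beta)$ with $1-\beta>0$. So $\|x\|\le1$ if and only if $Q(x)+\ell(x)\le1$, and
\[
K=\{x: Q(x)+\ell(x)\le1\}.
\]
Completing the square shows that this is an ellipsoid.
\end{proof}

Propositions~\ref{prop:polynomial} and~\ref{prop:kmy} give (iv)$\Rightarrow$(i). With Example~\ref{ex:ellipsoid} and Proposition~\ref{prop:three-four} this closes the cycle (i)$\Rightarrow$(ii)$\Rightarrow$(iii)$\Rightarrow$(iv)$\Rightarrow$(i), and Theorem~\ref{thm:main} and Corollary~\ref{cor:conj} are proved.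

\begin{thebibliography}{9}

\bibitem{BCR}
Bochnak, Coste, Roy, \emph{Real Algebraic Geometry}.

\bibitem{Deligne}
Deligne, \emph{Th\'eorie de Hodge II}.

\bibitem{KMY}
Koldobsky, Merkurjev, Yaskin, \emph{On polynomially integrable convex bodies}, Adv. Math. 320 (2017).

\bibitem{Principia}
\emph{Newton's Principia read 300 years later},
\texttt{https://www.currentscience.ac.in/Downloads/article\_id\_061\_02\_0089\_0095\_0.pdf}

\end{thebibliography}
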